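\title{Counting $k$-matchings in planar graphs in time $2^{O(\sqrt{k})}\,n^{O(1)}$}

\begin{abstract}
We give a deterministic algorithm that counts the matchings with exactly $k$ edges in an $n$-vertex planar graph in time $2^{O(\sqrt k)}n^{O(1)}$, and we show that under the Exponential Time Hypothesis the exponent $\sqrt k$ is optimal up to a constant factor. The algorithm rests on a signed covering theorem: one can list $2^{O(\sqrt k)}n^{O(1)}$ induced subgraphs of treewidth $O(\sqrt k+\log n)$, each with a sign and an additive test, so that every set of at most $2k$ vertices is counted with total weight exactly one. The subgraphs arise from recursive separator decompositions in which each separator is thinned out at a rate adapted to its size. The same theorem counts independent sets of size $k$ in planar graphs within the same time bound.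
\end{abstract}

\section{Introduction}

A \emph{$k$-matching} of a graph $G$ is a set of $k$ pairwise vertex-disjoint edges, and $m_k(G)$ denotes the number of $k$-matchings. We study the computation of $m_k(G)$ when $G$ is a planar graph on $n$ vertices.

In general graphs, counting perfect matchings is \#P-hard~\cite{Valiant}, and counting $k$-matchings is \#W[1]-hard when parameterized by $k$~\cite{Curticapean,CurticapeanMarx}. In planar graphs, counting $k$-matchings is fixed-parameter tractable~\cite{Frick}, that is, solvable in time $f(k)\,n^{O(1)}$ for some function $f$. At the other end of the range, perfect matchings of planar graphs can be counted in polynomial time~\cite{Kasteleyn,TemperleyFisher}. Consequently the matchings that cover $n-k$ vertices can be counted in time $n^{O(k)}$, and assuming the Exponential Time Hypothesis (ETH) this cannot be improved to $f(k)\,n^{o(k/\log k)}$~\cite{CurticapeanXia}. The following question is posed in~\cite{Slides}.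

\begin{quote}
Is there an algorithm that counts $k$-matchings in planar graphs in time $2^{O(\sqrt k)}\,n^{O(1)}$?
\end{quote}

The exponent $\sqrt k$ is the natural guess. A planar graph on $n$ vertices has treewidth $O(\sqrt n)$ (Lemma~\ref{lem:smalltw}), and dynamic programming counts matchings in time exponential in the treewidth (Lemma~\ref{lem:dp}). This gives time $2^{O(\sqrt n)}$, which answers the question when $k$ is a constant fraction of $n$. For smaller $k$, a single $k$-matching touches only $2k$ vertices, and these induce a planar graph of treewidth $O(\sqrt k)$. So each solution lives in a subgraph on which counting is fast, and one would like to cover all solutions by $2^{O(\sqrt k)}n^{O(1)}$ such subgraphs. Two things stand in the way. The solutions are spread over a graph whose own treewidth may be of order $\sqrt n$. And a cover in which a solution may appear several times decides existence but does not count. We overcome both.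

\begin{theorem}\label{thm:main}
There is a deterministic algorithm that, given an $n$-vertex planar graph $G$ and $k\ge1$, computes the number of $k$-matchings of $G$ in time $2^{O(\sqrt k)}n^{O(1)}$.
\end{theorem}

\begin{theorem}\label{thm:lower}
Assuming ETH, no algorithm counts $k$-matchings in planar graphs in time $2^{o(\sqrt k)}n^{O(1)}$.
\end{theorem}

Theorem~\ref{thm:main} follows from a covering theorem that does not mention matchings. For a function $f$ on vertices and a vertex set $X$ we write $f(X)=\sum_{v\in X}f(v)$.

\begin{theorem}[signed cover]\label{thm:cover}
There is a deterministic $2^{O(\sqrt k)}n^{O(1)}$-time algorithm that, given an $n$-vertex planar graph $G=(V,E)$ and $k\ge1$, outputs a list of tuples $(A_i,\mathcal T_i,\omega_i,\Omega_i,\varepsilon_i)$, where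
\begin{itemize}
\item $A_i\subseteq V$, and $\mathcal T_i$ is a tree decomposition of $G[A_i]$ of width $O(\sqrt k+\log n)$;
\item $\omega_i\colon A_i\to\mathbb Z_{\ge0}$ has values at most $2^{O(\sqrt k)}n^{O(1)}$;
\item $\Omega_i$ is an explicitly listed finite set of nonnegative integers;
\item $\varepsilon_i\in\{1,-1\}$;
\end{itemize}
such that for every $X\subseteq V$ with $|X|\le 2k$
\begin{equation}\label{eq:cover}
\sum_{i\,:\ X\subseteq A_i,\ \omega_i(X)\in\Omega_i}\varepsilon_i=1 .
\end{equation}
\end{theorem}

We call $\omega_i(v)$ the \emph{label} of $v$. Tuple $i$ sees a set $X$ if $X\subseteq A_i$, and it accepts $X$ if the sum of its labels lies in $\Omega_i$; this is a test that a dynamic program can carry along at small cost. Some device of this kind is unavoidable: with neither signs nor tests, \eqref{eq:cover} for $X=\emptyset$ would force a list of length one, and the singletons would then force $A_1=V$.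

\begin{corollary}\label{cor:general}
Let $g$ assign a number to every graph, and suppose that for graphs $H$ with a given tree decomposition of width $w$ and labels $\omega\colon V(H)\to\{0,\dots,\omega_{\max}\}$, $\omega_{\max}\ge1$, all the sums $\sum_{|X|=k,\ \omega(X)=s}g(H[X])$ can be computed in time $2^{O(w)}(|V(H)|\,\omega_{\max})^{O(1)}$. Then
\[
F(G)=\sum_{X\subseteq V,\ |X|=k}g(G[X])
\]
can be computed on planar graphs in time $2^{O(\sqrt k)}n^{O(1)}$. In particular this holds for counting independent sets of size $k$.
\end{corollary}

Section~\ref{sec:counting} derives Theorem~\ref{thm:main} and Corollary~\ref{cor:general} from Theorem~\ref{thm:cover}. Section~\ref{sec:grid} shows the idea behind the cover on a square grid and isolates three difficulties, which Sections~\ref{sec:sep}--\ref{sec:exact} resolve in turn. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and can be read independently.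

\medskip
\noindent\emph{Conventions.} Graphs are finite and simple. Logarithms are to base $2$ unless written $\ln$. For $U\subseteq V$, the set $N_G(U)$ consists of the vertices outside $U$ that have a neighbor in $U$. We write $\mathbf 1[\cdot]$ for the indicator of a statement. Constants hidden in $O(\cdot)$ are absolute. We use freely that $2^{O(\sqrt k+\log n)}=2^{O(\sqrt k)}n^{O(1)}$ and that factors polynomial in $k$ are absorbed by $2^{O(\sqrt k)}$. A plane embedding of a planar graph can be computed in polynomial time.

\section{Counting with a signed cover}\label{sec:counting}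

A \emph{tree decomposition} of a graph $H$ is a tree whose nodes $x$ carry sets $\mathrm{bag}(x)\subseteq V(H)$ such that both ends of every edge of $H$ lie in a common bag and, for every vertex $v$, the nodes whose bags contain $v$ form a nonempty connected subtree. Its \emph{width} is the largest size of a bag minus one, and the \emph{treewidth} of $H$ is the least width of a tree decomposition.

A tree decomposition can be transformed in polynomial time into a \emph{nice} one of the same width~\cite[Chapter~7]{Cygan}: the tree is rooted, the root and the leaves have empty bags, and every non-leaf node is of one of four kinds. An \emph{introduce-vertex} node has one child and one vertex more than the child; a \emph{forget} node has one child and one vertex fewer; an \emph{introduce-edge} node has one child with the same bag and is marked with an edge whose ends lie in the bag; a \emph{join} node has two children with the same bag. Every edge of $H$ is introduced exactly once. Let $H_x$ be the graph formed by the vertices in the bags of the subtree of $x$ and the edges introduced in that subtree. A vertex introduced at $x$ is isolated in $H_x$, and at a join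 node $x$ with children $x_1,x_2$ the graphs $H_{x_1},H_{x_2}$ share exactly the vertices of $\mathrm{bag}(x)$ and no edge. All tree decompositions in this paper have polynomially many nodes.

\begin{lemma}\label{lem:dp}
Given a graph $H$, a tree decomposition of width $w$, labels $\omega\colon V(H)\to\{0,\dots,\omega_{\max}\}$ with $\omega_{\max}\ge1$, and $k\ge 1$, one can compute for all $s$, in time $2^{O(w)}(|V(H)|\,\omega_{\max})^{O(1)}$,
\begin{enumerate}
\item[(a)] the number of $k$-matchings $M$ of $H$ with $\omega(V(M))=s$, and
\item[(b)] the number of independent sets $X$ of $H$ with $|X|=k$ and $\omega(X)=s$.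
\end{enumerate}
\end{lemma}

\begin{proof}
If $k>|V(H)|$ all numbers are $0$, so let $k\le|V(H)|$ and make the decomposition nice.

(a) For a node $x$, a set $Z\subseteq\mathrm{bag}(x)$, and integers $0\le a\le k$ and $0\le s\le2k\omega_{\max}$, let $T_x[Z,a,s]$ be the number of $a$-matchings $M$ of $H_x$ with $V(M)\cap\mathrm{bag}(x)=Z$ and $\omega(V(M))=s$; entries with a negative index are $0$. At a leaf, $T_x[\emptyset,0,0]=1$ and all other entries vanish. Let $x$ have the single child $y$.
\begin{itemize}
\item If $x$ introduces the vertex $v$, then $v$ is unmatched: $T_x[Z,a,s]=\mathbf 1[v\notin Z]\,T_y[Z,a,s]$.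
\item If $x$ forgets $v$, then $T_x[Z,a,s]=T_y[Z,a,s]+T_y[Z\cup\{v\},a,s]$.
\item If $x$ introduces the edge $uv$, a matching that uses $uv$ arises from a matching of $H_y$ that misses $u$ and $v$, so
\[
T_x[Z,a,s]=T_y[Z,a,s]+\mathbf 1[u,v\in Z]\;T_y[Z\setminus\{u,v\},\,a-1,\,s-\omega(u)-\omega(v)].
\]
\end{itemize}
At a join node a matching of $H_x$ is the union of matchings of $H_{x_1}$ and $H_{x_2}$ that cover disjoint parts of the bag, so $T_x[Z,a,s]$ is the sum of $T_{x_1}[Z_1,a_1,s_1]\,T_{x_2}[Z_2,a_2,s_2]$ over all partitions $Z=Z_1\sqcup Z_2$ and all $a=a_1+a_2$, $s=s_1+s_2$. The required numbers are $T_{\mathrm{root}}[\emptyset,k,s]$. There are at most $3^{w+1}$ pairs $(Z_1,Z_2)$, and all entries are at most $2^{|E(H)|}$, which gives the time bound.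

(b) Now let $T_x[Z,a,s]$ count the independent sets $X$ of $H_x$ with $X\cap\mathrm{bag}(x)=Z$, $|X\setminus Z|=a$ and $\omega(X\setminus Z)=s$; a vertex is thus accounted for when it is forgotten. Leaves are as before. Introducing $v$ gives $T_x[Z,a,s]=T_y[Z\setminus\{v\},a,s]$; introducing $uv$ sets the entries with $u,v\in Z$ to $0$ and copies the others; forgetting $v$ gives $T_x[Z,a,s]=T_y[Z,a,s]+T_y[Z\cup\{v\},a-1,s-\omega(v)]$; and at a join node $T_x[Z,a,s]$ is the sum of $T_{x_1}[Z,a_1,s_1]\,T_{x_2}[Z,a_2,s_2]$ over $a=a_1+a_2$, $s=s_1+s_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:cover}]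
A $k$-matching $M$ covers exactly $2k$ vertices, and it is a matching of $G[A]$ if and only if $V(M)\subseteq A$. Summing \eqref{eq:cover} over the sets $X=V(M)$ and exchanging the order of summation gives
\[
m_k(G)=\sum_i\varepsilon_i\sum_{s\in\Omega_i}\#\{M\text{ a $k$-matching of }G[A_i]:\ \omega_i(V(M))=s\}.
\]
The list has $2^{O(\sqrt k)}n^{O(1)}$ tuples, since it is written down in that time. By Lemma~\ref{lem:dp}(a) each tuple is evaluated in time $2^{O(\sqrt k+\log n)}\bigl(2^{O(\sqrt k)}n^{O(1)}\bigr)^{O(1)}=2^{O(\sqrt k)}n^{O(1)}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:general} from Theorem~\ref{thm:cover}]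
Multiply \eqref{eq:cover} by $g(G[X])$ and sum over all $X$ with $|X|=k$. With $H_i=G[A_i]$ we have $H_i[X]=G[X]$ for $X\subseteq A_i$, so
\[
F(G)=\sum_i\varepsilon_i\sum_{s\in\Omega_i}\ \sum_{X\subseteq A_i,\ |X|=k,\ \omega_i(X)=s}g(H_i[X]).
\]
Tuples with $|A_i|<k$ contribute nothing, and for the others the inner sums are computed by the assumed algorithm in time $2^{O(\sqrt k)}n^{O(1)}$. For independent sets let $g$ be the indicator of having no edge; Lemma~\ref{lem:dp}(b) is the hypothesis of the corollary.
\end{proof}

\section{Thinning a grid}\label{sec:grid}

Let $k\ge2$, $b=\lceil\sqrt k\rceil$, $a\ge1$ and $r=2^ab-1$, and let $G$ be the grid on $\{1,\dots,r\}^2$. We look for vertex sets $A$ that induce subgraphs of treewidth about $\sqrt k$ and contain a given set $X$ of $2k$ vertices with probability $2^{-O(\sqrt k)}$, however large $a$ is.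

Give an index $x\in\{1,\dots,r\}$ the level $j\ge1$ if $x$ is an odd multiple of $2^{j-1}b$, and the level $0$ if $b$ does not divide $x$. The \emph{level} $\ell(v)$ of a vertex is the larger of the levels of its two coordinates (Figure~\ref{fig:grid}). The indices of level above $j$ are the multiples of $2^jb$, so deleting the vertices of level above $j$ leaves squares of side $2^jb-1$; call them $j$-squares. The whole grid is the $a$-square. For $j\ge1$, the vertices of level $j$ in a $j$-square form its middle row and middle column, a \emph{cross} of fewer than $2^{j+1}b$ vertices whose deletion leaves four $(j-1)$-squares. A $0$-square has $(b-1)^2<k$ vertices. A $j$-square has fewer than $4\cdot2^jb$ neighbors, all of level at least $j+1$.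

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\draw[gray,dashed] (0,0) rectangle (8,8);
\foreach \x in {1,3,5,7} {\draw[line width=0.3pt] (\x,0)--(\x,8); \draw[line width=0.3pt] (0,\x)--(8,\x); \node[below] at (\x,0) {\small $1$};}
\foreach \x in {2,6} {\draw[line width=1.1pt] (\x,0)--(\x,8); \draw[line width=1.1pt] (0,\x)--(8,\x); \node[below] at (\x,0) {\small $2$};}
\draw[line width=2.4pt] (4,0)--(4,8);
\draw[line width=2.4pt] (0,4)--(8,4);
\node[below] at (4,0) {\small $3$};
\end{tikzpicture}
\caption{A grid of side $8b-1$ cut by the rows and columns whose index is a multiple of $b=\lceil\sqrt k\rceil$. The numbers are the levels of the columns; of the vertices of level $j$, a fraction $2^{-j}$ is kept. Long separators are thinned strongly but contain few vertices in total. Each small cell has fewer than $k$ vertices, all of level $0$.}\label{fig:grid}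
\end{figure}

The recursive decomposition of the grid into squares yields a tree decomposition whose bags consist of the cross and the neighbors of a square. These bags are too large, so we thin them: put $p(v)=2^{-\ell(v)}$ and let $A$ contain each vertex $v$ independently with probability $p(v)$. For a $j$-square,
\[
p(\text{cross})<2^{j+1}b\cdot2^{-j}=2b,\qquad p(\text{neighbors})<4\cdot2^jb\cdot2^{-j-1}=2b .
\]
So every bag keeps $O(\sqrt k)$ vertices in expectation, and the $0$-squares have treewidth $O(\sqrt k)$ anyway.

The price is that a fixed set $X$ survives only with probability $\prod_{v\in X}p(v)=2^{-\ell(X)}$. It will be convenient to let a vertex of level $j\ge1$ pay $j+1$, which is between $j$ and $2j$, and a vertex of level $0$ nothing. There are $2^{a-j}$ indices of level $j\geq 1$, hence at most $2\cdot2^{a-j}r$ vertices of level $j$, which is a fraction at most $2^{a-j+1}/r\le2^{2-j}/b$ of all vertices. The average price of a vertex is therefore at most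
\[
\frac4b\sum_{j\ge1}(j+1)2^{-j}=\frac{12}{b}\le\frac{12}{\sqrt k},
\]
and a uniformly random set of $2k$ vertices pays at most $24\sqrt k$ in expectation. The bound does not depend on $a$, because high levels are geometrically rare. Had we thinned all lines at the rate $2^{-a}$ that the middle cross needs, the average price would be of order $a/\sqrt k$, with $a$ about $\log\sqrt{n/k}$, and a logarithm of $n$ would enter the exponent.

Three things separate this computation from Theorem~\ref{thm:cover}.
\begin{enumerate}
\item \emph{A planar graph has no rows and columns.} We replace them by separators of small weighted cost (Section~\ref{sec:sep}) and build, for any measure $\mu$ on the vertices, a decomposition with levels in which the $\mu$-average price is $O(1/\sqrt k)$ (Section~\ref{sec:schemes}).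
\item \emph{One decomposition is good only on average.} A set $X$ of $2k$ vertices in the middle column pays $2k(a+1)$. We construct a short list of decompositions over which \emph{every} vertex pays $O(1/\sqrt k)$ on average, and a rule that assigns to each $X$ one cheap decomposition and that can be tested through few additive counters (Section~\ref{sec:few}).
\item \emph{Random thinning does not count exactly.} We replace it by a fixed coloring, let $A$ run through unions of few color classes, and correct the multiplicities by inclusion--exclusion (Section~\ref{sec:exact}).
\end{enumerate}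

\section{Separators of small cost}\label{sec:sep}

For a cost function $c\ge0$ on the vertices of a graph let $\|c\|=\bigl(\sum_vc(v)^2\bigr)^{1/2}$. With unit costs $\|c\|=\sqrt{|V|}$, so the next lemma contains the existence of balanced separators of size $O(\sqrt{|V|})$. A theorem of this type, with other constants, is due to Djidjev~\cite{Djidjev}; we give a full proof.

\begin{lemma}\label{lem:sep}
Let $H$ be a planar graph with vertex set $V$, costs $c\ge0$ and a measure $m\ge0$ on $V$. There is $S\subseteq V$ with $c(S)\le8\|c\|$ such that every component of $H-S$ has measure at most $m(V)/2$. For rational data, $S$ is computable in polynomial time.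
\end{lemma}

The proof combines two kinds of separators. Three paths from the root of a shortest-path tree always give balance, but they cost as much as the tree is deep. Layers of constant distance from the root are cheap on average, but one cannot prescribe where the cheap ones lie. Two cheap layers on either side of the median cut out a band of depth $2\|c\|$, and inside the band the three paths are cheap.

We use three standard facts. Let $H$ be a connected plane graph with dual $H^*$, whose vertices are the faces of $H$ and which has an edge $e^*$ joining the faces on the two sides of each edge $e$. First, a set of edges of $H^*$ is a cycle if and only if the corresponding edges of $H$ form a \emph{bond}, a minimal nonempty edge cut. Second, if $T$ is a spanning tree of $H$, then the edges $e^*$ with $e\notin T$ form a spanning tree $T^*$ of $H^*$. Third, a tree with nonnegative node weights has a \emph{centroid}, a node whose deletion leaves components of at most half the total weight: orient each edge toward the side that carries more than half the weight, if there is one; as there are fewer edges than nodes, some node has no outgoing edge.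

\begin{proof}[Proof of Lemma~\ref{lem:sep}]
Let $\kappa=\|c\|$. If $\kappa=0$ or $|V|\le2$, take $S=V$, of cost at most $\sqrt2\,\kappa$. If $m(V)=0$, take $S=\emptyset$. Otherwise add edges until $H$ is a maximal planar simple graph, and fix an embedding; a set $S$ that works for the larger graph works for the original one. Now $H$ is $2$-connected, every face is bounded by a triangle, and every edge lies on two distinct faces.

\smallskip
\noindent\emph{Step 1: three root paths.} Let $T$ be a spanning tree with root $\rho$, and let $m'\ge0$ be a measure on $V$. Assign the measure of each vertex to one incident face, let the face $f$ be a centroid of $T^*$ for these weights, and let $\Pi$ be the union of the $T$-paths from $\rho$ to the three corners of $f$. We claim that every component of $H-\Pi$ has $m'$-measure at most $m'(V)/2$.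

Let $v\notin\Pi$; then $v$ is not a corner of $f$. Consider two faces that are consecutive around $v$. They share an edge $e$ at $v$, and both differ from $f$. We show that they lie in the same component of $T^*-f$. If $e\notin T$, they are adjacent in $T^*$. If $e\in T$, the path of $T^*$ between them forms with $e^*$ a cycle of $H^*$, so the corresponding edges of $H$ form a bond whose only edge in $T$ is $e$. Each of the two components of $T-e$ then lies on one side of the bond, so the bond consists of all edges between these two components. Suppose that $f$ lies on the path. Then some edge on the boundary of $f$ belongs to the bond, and one of its ends is a corner of $f$ in the component of $T-e$ that does not contain $\rho$. The root path of this corner uses $e$, so $v\in\Pi$, a contradiction. Hence the path avoids $f$.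

Going around $v$, all faces at $v$ lie in one component of $T^*-f$. Adjacent vertices share a face. So all faces incident with a component $K$ of $H-\Pi$ lie in one component of $T^*-f$, and $m'(K)$ is at most the weight of that component, which is at most $m'(V)/2$.

\smallskip
\noindent\emph{Step 2: layers.} Fix a root $\rho$. Let $d(v)$ be the minimum cost of a path from $\rho$ to $v$, both ends counted, and let $T$ be a shortest-path tree, so that $d(v)=d(u)+c(v)$ when $u$ is the parent of $v$. For real $r$ the sets
\[
\mathrm{In}(r)=\{v:d(v)\le r\},\quad L(r)=\{v:d(v)-c(v)\le r<d(v)\},\quad \mathrm{Out}(r)=\{v:d(v)-c(v)>r\}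
\]
partition $V$. No edge joins $\mathrm{In}(r)$ to $\mathrm{Out}(r)$: if $uv$ is an edge and $d(u)\le r$, then $d(v)-c(v)\le d(u)\le r$. A vertex $v$ lies in $L(r)$ for $r$ in the interval $[d(v)-c(v),d(v))$ of length $c(v)$, so $\int_{\mathbb R}c(L(r))\,dr=\sum_vc(v)^2=\kappa^2$. Every interval of length $\kappa$ thus contains some $r$ with $c(L(r))\le\kappa$.

Let $r_0$ be the least value with $m(\mathrm{In}(r_0))\ge m(V)/2$; it exists because $r\mapsto m(\mathrm{In}(r))$ is a right-continuous step function rising from $0$ to $m(V)>0$. Choose $r_1\in[r_0-\kappa,r_0)$ and $r_2\in[r_0,r_0+\kappa)$ with $c(L(r_1)),c(L(r_2))\le\kappa$. Then $m(\mathrm{In}(r_1))<m(V)/2$, and $m(\mathrm{Out}(r_2))\le m(V)/2$ because $\mathrm{Out}(r_2)$ is disjoint from $\mathrm{In}(r_0)$. Let $\mathrm{Mid}=\mathrm{Out}(r_1)\cap\mathrm{In}(r_2)$. A vertex outside $L(r_1)\cup L(r_2)$ lies in $\mathrm{In}(r_1)$, in $\mathrm{Mid}$ or in $\mathrm{Out}(r_2)$, and no edge joins two of these sets, since $\mathrm{Mid}\cup\mathrm{Out}(r_2)\subseteq\mathrm{Out}(r_1)$ and $\mathrm{Mid}\subseteq\mathrm{In}(r_2)$.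

Apply Step 1 to $T$ and to the restriction $m'$ of $m$ to $\mathrm{Mid}$, and put $S=L(r_1)\cup L(r_2)\cup(\Pi\cap\mathrm{Mid})$. A component of $H-S$ lies in $\mathrm{In}(r_1)$, in $\mathrm{Out}(r_2)$, or in $\mathrm{Mid}\setminus\Pi$; in the last case it lies in a component of $H-\Pi$ and has measure at most $m'(V)/2\le m(V)/2$. Along a root path the intervals $[d(v)-c(v),d(v))$ are disjoint, and for $v\in\mathrm{Mid}$ they lie in $[r_1,r_2]$. So each of the three paths costs at most $r_2-r_1\le2\kappa$ inside $\mathrm{Mid}$, and $c(S)\le2\kappa+3\cdot2\kappa=8\kappa$.

\smallskip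
\noindent\emph{Algorithm.} The numbers $d(v)$ and $d(v)-c(v)$ cut the real line into at most $2|V|+1$ intervals, closed on the left where bounded, on which $\mathrm{In}(r)$, $L(r)$, $\mathrm{Out}(r)$ are constant. So $S$ depends only on the intervals that contain $r_1,r_2$ and on the face $f$. Enumerate these $O(|V|^3)$ candidates and return the cheapest one that satisfies the balance condition. The possibly irrational number $\kappa$ is never computed.
\end{proof}

\begin{lemma}\label{lem:sep16}
In the setting of Lemma~\ref{lem:sep} there is a polynomial-time computable $S$ with $c(S)\le128\|c\|$ such that every component of $H-S$ has measure at most $m(V)/16$.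
\end{lemma}

\begin{proof}
If $m(V)=0$ take $S=\emptyset$. Otherwise perform four rounds; in each, apply Lemma~\ref{lem:sep} to every current component of measure greater than $m(V)/16$ and delete the separators. There are at most $15$ such components. If $\kappa_1,\kappa_2,\dots$ are the norms of $c$ on them, then $\sum\kappa_i^2\le\|c\|^2$, so by the Cauchy--Schwarz inequality a round costs at most $8\sum\kappa_i\le8\sqrt{15}\,\|c\|<32\|c\|$. After round $i$ every component has measure at most $\max(2^{-i},1/16)\,m(V)$.
\end{proof}

\begin{lemma}\label{lem:smalltw}
A planar graph on $N\ge1$ vertices has a polynomial-time computable tree decomposition with bags of size at most $28\sqrt N$.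
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:sep} with $c=m=1$ to obtain $S$, recurse on the components of the rest, add $S$ to all bags obtained, and join the resulting trees to a new node with bag $S$. A vertex of $S$ lies in all bags, any other vertex occurs only in the decomposition of its component, and an edge has both ends in $S\cup K$ for a component $K$ or both ends in $S$; so this is a tree decomposition. Components at depth $i$ of the recursion have at most $N/2^i$ vertices, so a bag has at most $\sum_{i\ge0}8\sqrt{N/2^i}=8\sqrt N/(1-2^{-1/2})<28\sqrt N$ vertices.
\end{proof}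

\section{Decomposition schemes}\label{sec:schemes}

From here to the end of Section~\ref{sec:exact} we fix a planar graph $G=(V,E)$ and $k\ge1$ and prove Theorem~\ref{thm:cover}. For $n\le3$ the single tuple with $A=V$, one bag, $\omega=0$, $\Omega=\{0\}$, $\varepsilon=1$ will do, so let $n\ge4$. Put $\beta=2^{10}$. The following definition keeps what mattered in the grid: squares become pieces $U_y$, crosses become separators $S_y$, and the neighbors of a square become the boundary $B_y$.

\begin{definition}\label{def:scheme}
A \emph{scheme} is a rooted tree with at most $n^2$ nodes, each node $y$ carrying sets $S_y\subseteq U_y\subseteq V$ and $B_y=N_G(U_y)$, together with levels $\ell\colon V\to\mathbb Z_{\ge0}$, such that, with $p(v)=2^{-\ell(v)}$: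
\begin{enumerate}
\item[(S1)] the root has $U_y=V$;
\item[(S2)] if $|U_y|\le k$ (a \emph{small} node), then $y$ has no children, $S_y=\emptyset$, and $\ell=0$ on $U_y$;
\item[(S3)] if $|U_y|>k$ (a \emph{large} node), then the sets $U_{y'}$ of the children $y'$ of $y$ are the vertex sets of the components of $G[U_y]-S_y$;
\item[(S4)] $p(B_y)\le\beta\sqrt k$ and $p(S_y)\le\beta\sqrt k$ for all $y$.
\end{enumerate}
\end{definition}

The nodes $y$ with $v\in U_y$ form a path from the root; its last node is the \emph{home} $x(v)$ of $v$. It is either a small node or the unique large node with $v\in S_{x(v)}$.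

\subsection{The tree decomposition of a thinned graph}

\begin{lemma}\label{lem:td}
Given a scheme and a set $A\subseteq V$, one can compute in polynomial time a tree decomposition of $G[A]$ with bags of size at most
\[
\max_y\bigl(|B_y\cap A|+\max(|S_y\cap A|,\,28\sqrt k)\bigr).
\]
\end{lemma}

\begin{proof}
Give each large node $y$ the bag $(B_y\cup S_y)\cap A$. Replace each small node $y$ by the tree decomposition of $G[U_y\cap A]$ from Lemma~\ref{lem:smalltw} (a single empty bag if $U_y\cap A=\emptyset$), add $B_y\cap A$ to all its bags, and join one of its nodes to the parent of $y$. The size bound holds because $|U_y|\le k$ at small nodes.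

\emph{Connectivity.} Let $v\in A$ and suppose $v\in B_y$. Let $z$ be the last node on the path from the root to $y$ with $v\in U_z$, and let $z'$ be the next node on the path; it exists since $v\notin U_y$. The vertex $v$ lies in $U_z\setminus U_{z'}$ and has a neighbor in $U_y\subseteq U_{z'}$. As $U_{z'}$ is a component of $G[U_z]-S_z$, this forces $v\in S_z$. So $x(v)=z$ is a large node and a proper ancestor of $y$. Every node $y'$ strictly below $z$ on the path to $y$ has $v\notin U_{y'}\supseteq U_y$, hence $v\in B_{y'}$. Consequently, if $x(v)$ is large, the nodes $y$ with $v\in B_y$ form together with $x(v)$ a subtree, and $v$ lies exactly in the bags of these nodes, where a small node stands for all bags of its replacement. If $x(v)$ is small, $v$ lies in no $B_y$ and no $S_y$, and occurs only in the decomposition of $G[U_{x(v)}\cap A]$. In both cases the bags containing $v$ form a nonempty subtree.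

\emph{Edges.} Let $uv$ be an edge of $G[A]$, and let $y$ be the last node with $u,v\in U_y$. If $y$ is small or $u,v\in S_y$, the edge is covered at $y$. Otherwise $y$ is large; the two ends do not lie in the same child by the choice of $y$, and not in different children because they are adjacent. So, say, $u\in S_y$ and $v$ lies in a child. Then $x(v)$ is a proper descendant of $y$, $v\in U_{x(v)}$ and $u\notin U_{x(v)}$, so $u\in B_{x(v)}$. The bag of $x(v)$, or any bag of its replacement that contains $v$, covers the edge.
\end{proof}

\subsection{A scheme adapted to a measure}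

Let $\mu$ be a measure on $V$ whose values are powers of two (with integer exponents of either sign). We want a scheme in which $\sum_{\ell(v)\ge1}\mu(v)(\ell(v)+1)$ is $O(\mu(V)/\sqrt k)$. Heavy vertices should be thinned little, so at a node with piece $U$ we keep a separator vertex at the rate $p(v)=\min(1,\lambda\mu(v))$ for a scale $\lambda$ that depends on $U$. The separator has to be cheap in two senses. Its thinned size is the sum of the $p(v)$. Its price is the sum of the $\mu(v)(\ell(v)+1)$, and if $\lambda\mu(v)=2^{-i}$ with $i\geq 1$ this term equals $(i+1)2^{-i}/\lambda$. Both are controlled by one cost function. For a power of two $s$ let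
\[
\varphi(s)=1\quad(s\ge1),\qquad \varphi(2^{-i})=(i+1)2^{-i}\quad(i\ge0).
\]
We need four properties:
\begin{equation}\label{eq:phi}
\varphi\text{ is nondecreasing},\qquad \varphi(s)\ge\min(1,s),\qquad \varphi(2s)\le2\varphi(s),\qquad \varphi(s)^2\le4s .
\end{equation}
All four hold trivially in the range $s\ge1$. For $s=2^{-i}$ they amount to $i+2\le2(i+1)$, to $i+1\ge1$, to $i\le i+1$, and to $(i+1)^2\le4\cdot2^i$; the last inequality holds for $i\le2$ and persists because $(i+2)^2\le2(i+1)^2$ for $i\ge2$.

With costs $\varphi(\lambda\mu(v))$, the separator lemmas give cost $O(\sqrt k)$ as long as the squares of the costs sum to at most $k$, and a larger $\lambda$ means less thinning. So for $U\subseteq V$ with $|U|>k$ let $\lambda_U$ be the largest power of two $\lambda$ with $\sum_{v\in U}\varphi(\lambda\mu(v))^2\le k$. It exists, because the sum is nondecreasing in $\lambda$, tends to $0$ as $\lambda\to0$, and equals $|U|>k$ for large $\lambda$. Doubling $\lambda_U$ makes the sum exceed $k$ and multiplies it by at most $4$, so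
\begin{equation}\label{eq:lambda}
\frac k4<\sum_{v\in U}\varphi(\lambda_U\mu(v))^2\le k .
\end{equation}

\medskip
\noindent\textbf{Construction.} Process pairs $(U,B)$ with $B=N_G(U)$, starting from $(V,\emptyset)$; all vertices of $B$ will already have levels. If $|U|\le k$, set $\ell=0$ on $U$ and stop. Otherwise let $\lambda=\lambda_U$, define the cost $c(v)=\varphi(\lambda\mu(v))$ for $v\in U$ and $c(v)=p(v)$ for $v\in B$, and proceed as follows.
\begin{itemize}
\item Let $S'$ be given by Lemma~\ref{lem:sep16} in $G[U]$ with cost $c$ and measure $c^2$.
\item Let $S''$ be given by Lemma~\ref{lem:sep} in $G[U\cup B]$ with cost $c$ and the measure that equals $p$ on $B$ and $0$ on $U$.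
\item Put $S=(S'\cup S'')\cap U$, and for $v\in S$ let $\ell(v)=\max(0,-\log(\lambda\mu(v)))$, so that $p(v)=\min(1,\lambda\mu(v))\le c(v)$.
\item Recurse on $(U',N_G(U'))$ for the vertex set $U'$ of every component of $G[U]-S$.
\end{itemize}
The two separators have different tasks. The set $S'$ shrinks the sum in \eqref{eq:lambda}, which forces the scale $\lambda$ to double from parent to child, as the levels drop by one from a $j$-square to a $(j-1)$-square. The set $S''$ splits the boundary. Without it, a piece could inherit the whole boundary of its parent and a part of the new separator, and the argument would bound $p(B)$ only by $\sqrt k$ times the depth.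

\begin{lemma}\label{lem:scheme}
The construction yields a scheme, and $\sum_{v\in S}\varphi(\lambda_U\mu(v))\le\beta\sqrt k$ at every large node. If $\mu$ has values in $[2^{-\Lambda},1]$, it runs in time $(n+k+\Lambda)^{O(1)}$.
\end{lemma}

\begin{proof}
We show by induction from the root that the vertices of $B$ have levels and $p(B)\le\beta\sqrt k$. Let this hold for a pair $(U,B)$ with $|U|>k$. By \eqref{eq:lambda}, $c(S')\le128\sqrt k$. Since $p\le1$, the squares of the costs on $U\cup B$ sum to at most $k+p(B)\le(1+\beta)k$, so $c(S'')\le8\sqrt{1025\,k}\le264\sqrt k$. Hence
\begin{equation}\label{eq:cost}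
c(S')+c(S'')\le392\sqrt k\le\tfrac12\beta\sqrt k ,
\end{equation}
which bounds $c(S)$ and $p(S)$ as required. Let $U'$ be a child and $B'=N_G(U')$. A vertex of $B'$ lies in $S$ if it is in $U$, and in $B$ otherwise; so it has a level. The set $U'$ is connected and avoids $S''$, so it lies in one component $K$ of $G[U\cup B]-S''$, and every vertex of $B'\cap B$ lies in $S''$ or in $K$. Using $p\le c$ on $S\cup B$ and the balance of $S''$,
\[
p(B')\le c(S')+c(S'')+p(B\cap K)\le\tfrac12\beta\sqrt k+\tfrac12p(B)\le\beta\sqrt k .
\]

By \eqref{eq:lambda} the measure $c^2$ of $U$ is positive, and a child $U'$ lies in a component of $G[U]-S'$, so it has at most $1/16$ of this measure and $U'\subsetneq U$. Thus the depth is less than $n$. Pieces of equal depth are disjoint and nonempty, so there are at most $n^2$ nodes, and every vertex receives its level exactly once, at its home.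

Let $\mu$ have values in $[2^{-\Lambda},1]$. By \eqref{eq:lambda} and $\varphi(s)^2\le4s$, some $v\in U$ has $\lambda_U\mu(v)>k/(16n)$, so $\lambda_U>1/(16n)$. Since $|U|>k$, some $v\in U$ has $\varphi(\lambda_U\mu(v))<1$, hence $\lambda_U\mu(v)<1$ and $\lambda_U<2^\Lambda$. So $\lambda_U$ is found among $O(\Lambda+\log n)$ candidates, all levels are $O(\Lambda+\log n)$, and all costs and measures are rationals with $O(\Lambda+\log n)$ bits.
\end{proof}

The next lemma is the general form of the bound $12/\sqrt k$ of Section~\ref{sec:grid}. A large node costs at most $\beta\sqrt k/\lambda$ and is charged to the vertices of its piece through the lower bound in \eqref{eq:lambda}. A vertex whose cost has saturated at $\varphi=1$ could be charged along a long path, so the proof charges only vertices that were unsaturated at the parent; the balance $1/16<1/4$ of $S'$ ensures that these carry most of the sum.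

\begin{lemma}\label{lem:price}
The scheme constructed for $\mu$ satisfies $\displaystyle\sum_{v:\ \ell(v)\ge1}\mu(v)(\ell(v)+1)\le\frac{64\beta}{\sqrt k}\,\mu(V)$.
\end{lemma}

\begin{proof}
Write $\lambda_y=\lambda_{U_y}$ for large nodes $y$. A vertex $v$ of level $i\ge1$ lies in $S_y$ for a large node $y$ and has $\lambda_y\mu(v)=2^{-i}$, so $\mu(v)(i+1)=\varphi(\lambda_y\mu(v))/\lambda_y$. By Lemma~\ref{lem:scheme} the node $y$ contributes at most $\beta\sqrt k/\lambda_y$ to the sum. It remains to prove that $\sum_y\sqrt k/\lambda_y\le64\mu(V)/\sqrt k$, the sum running over the large nodes.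

Let $y$ be large with parent $z$. By the choice of $S'$ at $z$ and by \eqref{eq:lambda},
\begin{equation}\label{eq:sixteenth}
\sum_{v\in U_y}\varphi(\lambda_z\mu(v))^2\le\frac k{16}.
\end{equation}
Hence $\sum_{v\in U_y}\varphi(2\lambda_z\mu(v))^2\le k/4\le k$, and $\lambda_y\ge2\lambda_z$ by the maximality of $\lambda_y$. Call $v\in U_y$ \emph{charged at $y$} if $\lambda_z\mu(v)<1$; at the root, call all vertices charged. By \eqref{eq:sixteenth} at most $k/16$ vertices of $U_y$ are not charged at $y$, and each of them contributes exactly $1$ to the sum $\sum_{v\in U_y}\varphi(\lambda_y\mu(v))^2>k/4$. So the vertices charged at $y$ contribute more than $3k/16$, and this also holds at the root. Multiplying by $16/(3\sqrt k\,\lambda_y)$ and writing $s_y(v)=\lambda_y\mu(v)$, we get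
\[
\frac{\sqrt k}{\lambda_y}\le\frac{16}{3\sqrt k}\sum_{v\text{ charged at }y}\mu(v)\,\frac{\varphi(s_y(v))^2}{s_y(v)} .
\]
Sum over $y$ and fix $v$. The large nodes with $v\in U_y$ form a path from the root along which $s_y(v)$ at least doubles at each step. Once $s_y(v)\ge1$, the vertex $v$ is not charged at any later node; so at most one node at which $v$ is charged has $s_y(v)\ge1$, and there $\varphi(s)^2/s=1/s\le1$. At the other such nodes $s_y(v)$ takes distinct values $2^{-i}$ with $i\ge1$, and $\varphi(s)^2/s=(i+1)^22^{-i}$. The total for $v$ is at most $\sum_{i\ge0}(i+1)^22^{-i}=12$, the value of $(1+x)/(1-x)^3$ at $x=1/2$. Therefore $\sum_y\sqrt k/\lambda_y\le\frac{16}3\cdot12\,\mu(V)/\sqrt k=64\mu(V)/\sqrt k$.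
\end{proof}

\section{Few schemes and a canonical choice}\label{sec:few}

\subsection{Multiplicative weights}

Lemma~\ref{lem:price} answers every distribution on the vertices by a scheme of average price $O(1/\sqrt k)$. We want the quantifiers exchanged: one short list of schemes over which every vertex has average price $O(1/\sqrt k)$. The multiplicative-weights method does this by raising the weight of the vertices that have paid much so far and asking for a scheme adapted to the current weights. It needs bounded prices, while levels may be large, so we truncate. Let
\[
C_0=128\beta,\qquad \Gamma=\lceil4(1+C_0)\sqrt k\rceil,\qquad R=\Gamma+1 .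
\]
For a scheme $\sigma$ with levels $\ell_\sigma$ define the \emph{price} $\pi_\sigma(v)=0$ if $\ell_\sigma(v)=0$, and $\pi_\sigma(v)=\min(\ell_\sigma(v)+1,R)$ otherwise. The number $\Gamma$ is the budget of a set $X$; truncation at $\Gamma+1$ will be harmless, since a set within budget contains no truncated vertex. Let $N=2^q$ be the least power of two with $N\ge R\lceil\sqrt k\rceil\lceil\log n\rceil$, so $N=O(k\log n)$.

\begin{lemma}\label{lem:mw}
In time $(nk)^{O(1)}$ one can compute schemes $\sigma_1,\dots,\sigma_N$ such that for all $v\in V$
\[
\frac1N\sum_{t=1}^N\pi_{\sigma_t}(v)\le\frac{2(1+C_0)}{\sqrt k}.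
\]
\end{lemma}

\begin{proof}
Start with $w_1\equiv1$. At step $t$ let $W_t=w_t(V)$, let $\mu_t(v)$ be the least power of two that is at least $w_t(v)/W_t$, so that $\mu_t(V)<2$, and let $\sigma_t$ be the scheme constructed for $\mu_t$. By Lemma~\ref{lem:price},
\[
\sum_v\frac{w_t(v)}{W_t}\,\pi_{\sigma_t}(v)\le\sum_v\mu_t(v)\,\pi_{\sigma_t}(v)\le\frac{C_0}{\sqrt k}.
\]
Set $w_{t+1}(v)=w_t(v)\bigl(1+\pi_{\sigma_t}(v)/R\bigr)$. Then $W_{t+1}\le W_t\bigl(1+C_0/(R\sqrt k)\bigr)\le W_t\exp\bigl(C_0/(R\sqrt k)\bigr)$. The prices lie in $[0,R]$, and $1+x\ge2^x$ on $[0,1]$ by convexity of $2^x$, so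
\[
2^{\sum_t\pi_{\sigma_t}(v)/R}\le w_{N+1}(v)\le W_{N+1}\le n\exp\bigl(NC_0/(R\sqrt k)\bigr).
\]
Taking logarithms and using $N\ge R\sqrt k\ln n$,
\[
\frac1N\sum_t\pi_{\sigma_t}(v)\le\frac1{\ln2}\Bigl(\frac{R\ln n}N+\frac{C_0}{\sqrt k}\Bigr)\le\frac{1+C_0}{\sqrt k\,\ln2}\le\frac{2(1+C_0)}{\sqrt k}.
\]
Each weight $w_t(v)$ is an integer of size at most $(2R)^{t-1}$ divided by $R^{t-1}$, so the weights and their sums have $O(N\log R+\log n)$ bits. From $1\le w_t(v)\le2^N$ we get $\mu_t(v)\in[2^{-N}/n,1]$, and Lemma~\ref{lem:scheme} applies with $\Lambda=N+\lceil\log n\rceil$.
\end{proof}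

\subsection{The tournament}

By averaging, every $X$ with $|X|\le2k$ has price at most $\Gamma$ in some scheme of the list. To count $X$ once, we must single out one such scheme by a rule that the labels of Theorem~\ref{thm:cover} can test. The rule ``take the cheapest scheme'' compares $N$ sums, and a label that stores $N\geq k\log n$ counters is far too large. A binary search compares only $2\log N$ sums.

Index the schemes by the strings in $\{0,1\}^q$ and identify each scheme with its index, so that equal schemes with different indices are distinguished. For a binary string $u$ of length at most $q$ let $\pi_u$ be the sum of the functions $\pi_\sigma$ over all $\sigma$ with prefix $u$. Given $X\subseteq V$, start with the empty string and repeatedly replace $u$ by $u0$ if $\pi_{u0}(X)\le\pi_{u1}(X)$, and by $u1$ otherwise. The final string is the \emph{winner} $\sigma(X)$.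

\begin{lemma}\label{lem:tournament}
\begin{enumerate}
\item[(a)] Let $|X|\le2k$, and let $x_j$ be the number of vertices of $X$ of level $j$ in the scheme $\sigma(X)$. Then $\sum_{j\ge1}(j+1)x_j\le\Gamma$.
\item[(b)] Let $\sigma\in\{0,1\}^q$, let $u_i$ be its prefix of length $i$, and let $u_i'$ arise from $u_i$ by flipping the last bit. Then $\sigma(X)=\sigma$ if and only if for all $i=1,\dots,q$ we have $\pi_{u_i}(X)\le\pi_{u_i'}(X)$ when $u_i$ ends in $0$ and $\pi_{u_i}(X)<\pi_{u_i'}(X)$ when $u_i$ ends in $1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\pi_u=\pi_{u0}+\pi_{u1}$ and the smaller part is chosen, $\pi_u(X)$ at least halves in each of the $q$ steps. With Lemma~\ref{lem:mw},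
\[
\pi_{\sigma(X)}(X)\le\frac1N\sum_t\pi_{\sigma_t}(X)\le2k\cdot\frac{2(1+C_0)}{\sqrt k}\le\Gamma .
\]
In particular no vertex of $X$ has price $R=\Gamma+1$ in $\sigma(X)$, so a vertex of $X$ of level $j\ge1$ has price $j+1$.

(b) The $i$-th condition says that the tournament, having reached $u_{i-1}$, moves to $u_i$.
\end{proof}

\section{Exact thinning}\label{sec:exact}

\subsection{Types, colors and palettes}

A \emph{type} is a sequence $h=(h_j)_{j\ge1}$ of nonnegative integers with $\sum_j(j+1)h_j\le\Gamma$. A set $X$ with $|X|\le2k$ is \emph{$(\sigma,h)$-typed} if $\sigma(X)=\sigma$ and $X$ has exactly $h_j$ vertices of level $j$ in $\sigma$ for every $j\ge1$. By Lemma~\ref{lem:tournament}(a), every $X$ with $|X|\le2k$ is $(\sigma,h)$-typed for exactly one pair $(\sigma,h)$. There are at most $2^\Gamma$ types: a type is a partition of an integer between $0$ and $\Gamma$ into parts of size at least $2$, an integer $m\ge1$ has at most as many partitions as its $2^{m-1}$ compositions, and $1+\sum_{m=1}^\Gamma2^{m-1}=2^\Gamma$.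

Fix $\sigma$, with levels $\ell$, and a type $h$. We must keep about a fraction $2^{-j}$ of the vertices of level $j$, among them the $h_j$ vertices of an unknown typed set $X$. If the vertices of level $j$ are colored with $2^jh_j$ colors, then $X$ uses at most $h_j$ colors, and $h_j$ colors are the fraction $2^{-j}$ of all. So let $J=\{j:h_j\ge1\}$ and $P_j=2^jh_j\le2^\Gamma\Gamma$ for $j\in J$. A \emph{coloring} $\chi$ assigns to every vertex $v$ with $\ell(v)\in J$ a color in $\{1,\dots,P_{\ell(v)}\}$. A \emph{palette} is a family $D=(D_j)_{j\in J}$ with $D_j\subseteq\{1,\dots,P_j\}$ and $|D_j|\le h_j$. Let $\mathcal D$ be the set of palettes, put $|D|=\sum_j|D_j|$, let $C\subseteq D$ mean $C_j\subseteq D_j$ for all $j$, and let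
\[
A_D=\{v:\ell(v)=0\}\cup\{v:\ell(v)\in J,\ \chi(v)\in D_{\ell(v)}\}.
\]
Vertices of a level outside $J\cup\{0\}$ are dropped altogether.

The number of palettes is where the price of $X$ is paid. For $1\le h'\le P$ we have $\sum_{i\le h'}\binom Pi\le(\mathrm eP/h')^{h'}$, because $(h'/P)^{h'}\sum_{i\le h'}\binom Pi\le\sum_i\binom Pi(h'/P)^i=(1+h'/P)^P\le\mathrm e^{h'}$. Hence
\begin{equation}\label{eq:palettes}
|\mathcal D|\le\prod_{j\in J}(\mathrm e\,2^j)^{h_j}\le2^{\sum_j(j+2)h_j}\le2^{2\Gamma}.
\end{equation}
Also, $\Gamma\ge\sum_{j\in J}(j+1)\ge|J|^2/2$ gives $|J|\le\sqrt{2\Gamma}=O(k^{1/4})$.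

One coloring makes all bags small for all palettes at once. The union over the $n^2$ nodes is the source of the term $\log n$ in the width.

\begin{lemma}\label{lem:coloring}
Let $\tau=2\Gamma+1+2\log n+2\beta\sqrt k=O(\sqrt k+\log n)$. In time $2^{O(\sqrt k)}n^{O(1)}$ one can compute a coloring $\chi$ such that $|B_y\cap A_D|\le\tau$ and $|S_y\cap A_D|\le\tau$ for all $D\in\mathcal D$ and all nodes $y$ of $\sigma$.
\end{lemma}

\begin{proof}
Let $\Phi=\sum_{D,Z}2^{|Z\cap A_D|}$, where $D$ runs over $\mathcal D$ and $Z$ over the at most $2n^2$ sets $B_y$ and $S_y$. Choose the colors uniformly and independently. For fixed $D$ the events $v\in A_D$ are independent, with probability $1$ at level $0$, probability $|D_j|/P_j\le2^{-j}$ at a level $j\in J$, and probability $0$ at other levels; in each case at most $p(v)$. By (S4),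
\[
\mathbb E\,2^{|Z\cap A_D|}=\prod_{v\in Z}\bigl(1+\Pr[v\in A_D]\bigr)\le\exp(p(Z))\le\exp(\beta\sqrt k),
\]
and with \eqref{eq:palettes} we get $\mathbb E\,\Phi\le2^{2\Gamma}\cdot2n^2\cdot\exp(\beta\sqrt k)\le2^\tau$.

Fix the colors one vertex at a time. The conditional expectation of $\Phi$ given the colors fixed so far is the average, over the color of the next vertex, of the new conditional expectation; choose a color that does not increase it. At the end $\Phi\le2^\tau$, so every term satisfies $|Z\cap A_D|\le\tau$. Each conditional expectation is a sum of $2^{O(\Gamma)}n^{O(1)}$ products of at most $n$ factors: $2$ or $1$ for a vertex whose membership in $A_D$ is decided, and $1+|D_j|/P_j$ for an uncolored vertex of level $j\in J$. The product of the numbers $P_{\ell(v)}$ is a common denominator with $O(n\Gamma)$ bits, and at most $2^\Gamma\Gamma$ colors are tried per vertex.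
\end{proof}

\subsection{Inclusion--exclusion over palettes}

Fix $\chi$ as in Lemma~\ref{lem:coloring}. For a $(\sigma,h)$-typed set $X$ let $D(X)_j$ be the set of colors on its vertices of level $j\in J$. Then $D(X)$ is a palette, $X$ has no vertex of a level outside $J\cup\{0\}$, and for every palette $C$
\begin{equation}\label{eq:contain}
X\subseteq A_C\iff D(X)\subseteq C .
\end{equation}
So $X$ is seen by at least one palette, but the number of palettes that see it depends on how many colors repeat in $X$.

\begin{example}
Let $h_1=2$ and $h_j=0$ for $j\ge2$, so that level $1$ has $P_1=4$ colors and a palette is a set of at most two colors. A typed set whose two vertices of level $1$ have different colors lies in $A_C$ for one palette $C$. If they have the same color, it lies in $A_C$ for one palette of size $1$ and three palettes of size $2$. Giving weight $1$ to palettes of size $2$ and weight $-2$ to palettes of size $1$ counts both kinds once, since $3-2=1$. In the identity below, a palette $C$ of size $1$ occurs with sign $+$ for $D=C$ and with sign $-$ for the three palettes $D\supsetneq C$, which produces the weight $-2$.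
\end{example}

\begin{lemma}\label{lem:ie}
For every $(\sigma,h)$-typed set $X$,
\[
\sum_{D\in\mathcal D}\ \sum_{C\subseteq D}(-1)^{|D|-|C|}\,\mathbf 1[X\subseteq A_C]=1 .
\]
\end{lemma}

\begin{proof}
Every $C\subseteq D$ is a palette. By \eqref{eq:contain} the inner sum runs over the $C$ with $D(X)\subseteq C\subseteq D$. It is empty unless $D(X)\subseteq D$, and then, with $d=|D|-|D(X)|$, it equals $\sum_{i}\binom di(-1)^{i}=\mathbf 1[d=0]$. So only $D=D(X)$ contributes.
\end{proof}

\subsection{Labels and the proof of Theorem~\ref{thm:cover}}

The sets $A_C$ also contain sets $X$ that are not $(\sigma,h)$-typed, and the labels have to reject them. Being typed is a condition on $|J|+2q$ sums over $X$, which we store as the digits of one integer. Let $Y=2kNR+1$. Let $\omega_{\sigma,h}(v)$ be the integer whose $|J|+2q$ digits in base $Y$ are the indicators $\mathbf 1[\ell(v)=j]$ for $j\in J$ and the numbers $\pi_{u_i}(v),\pi_{u_i'}(v)\le NR$ for $i=1,\dots,q$, with $u_i,u_i'$ as in Lemma~\ref{lem:tournament}(b). Let $\Omega_{\sigma,h}$ be the set of integers in $[0,Y^{|J|+2q})$ whose digit for $j$ equals $h_j$ for every $j\in J$ and whose other $2q$ digits satisfy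 the inequalities of Lemma~\ref{lem:tournament}(b).

\begin{lemma}\label{lem:labels}
Let $|X|\le2k$ and $X\subseteq A_C$ for a palette $C$ of the pair $(\sigma,h)$. Then $X$ is $(\sigma,h)$-typed if and only if $\omega_{\sigma,h}(X)\in\Omega_{\sigma,h}$. Moreover $Y^{|J|+2q}=2^{O(\sqrt k)}n^{O(1)}$.
\end{lemma}

\begin{proof}
Each digit summed over $X$ is at most $2kNR<Y$, so no carry occurs, and the digits of $\omega_{\sigma,h}(X)$ are the numbers of vertices of $X$ of level $j\in J$ and the sums $\pi_{u_i}(X),\pi_{u_i'}(X)$. Thus $\omega_{\sigma,h}(X)\in\Omega_{\sigma,h}$ says that $\sigma(X)=\sigma$ and that $X$ has $h_j$ vertices of level $j$ for $j\in J$. For $j\ge1$ outside $J$, the set $X\subseteq A_C$ has no vertex of level $j$, in agreement with $h_j=0$.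

Since $N=O(k\log n)$ and $R=O(\sqrt k)$, both $q$ and $\log Y$ are $O(\xi)$ with $\xi=1+\log k+\log\log n$. With $|J|=O(k^{1/4})$ and $ab\le a^2+b^2$,
\[
(|J|+2q)\log Y=O\bigl(k^{1/4}\xi+\xi^2\bigr)=O\bigl(\sqrt k+\xi^2\bigr)=O(\sqrt k+\log n),
\]
because $\xi^2\le3\bigl(1+\log^2k+(\log\log n)^2\bigr)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cover}]
Compute the $N$ schemes of Lemma~\ref{lem:mw}. For each scheme $\sigma$ and each type $h$ compute the coloring of Lemma~\ref{lem:coloring}, and for each pair of palettes $C\subseteq D$ output the tuple
\[
\bigl(A_C,\ \mathcal T_C,\ \omega_{\sigma,h}|_{A_C},\ \Omega_{\sigma,h},\ (-1)^{|D|-|C|}\bigr),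
\]
where $\mathcal T_C$ is the tree decomposition of $G[A_C]$ from Lemma~\ref{lem:td}. Its bags have size at most $\tau+\max(\tau,28\sqrt k)=O(\sqrt k+\log n)$.

Let $|X|\le2k$, and let $(\sigma,h)$ be the unique pair for which $X$ is typed. By Lemma~\ref{lem:labels}, a tuple of another pair never both sees and accepts $X$, and a tuple of the pair $(\sigma,h)$ accepts $X$ whenever it sees $X$. So the left side of \eqref{eq:cover} is the sum in Lemma~\ref{lem:ie}, which is $1$.

A palette $D$ has $|D|\le\sum_jh_j\le\Gamma$ and hence at most $2^\Gamma$ subpalettes. The number of tuples is at most $N\cdot2^\Gamma\cdot2^{2\Gamma}\cdot2^\Gamma=2^{O(\sqrt k)}n^{O(1)}$. The labels are less than $Y^{|J|+2q}$, and $\Omega_{\sigma,h}$ is listed by testing all integers below this bound, which is $2^{O(\sqrt k)}n^{O(1)}$ by Lemma~\ref{lem:labels}. With the time bounds of Lemmas~\ref{lem:td}, \ref{lem:mw} and~\ref{lem:coloring}, the total time is $2^{O(\sqrt k)}n^{O(1)}$.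
\end{proof}

\begin{remark}
Planarity enters only through Lemma~\ref{lem:sep}, applied to subgraphs of $G$. It cannot simply be dropped: in the complete graph $K_n$ with $k\le n/2$, a set $A$ that contains $2k$ vertices induces a graph of treewidth at least $2k-1$, which is not $O(\sqrt k+\log n)$ when $k$ is large compared with $\log n$. The bound $|X|\le2k$ is used twice, for the budget $\Gamma$ in Lemma~\ref{lem:tournament}(a) and to exclude carries in Lemma~\ref{lem:labels}.
\end{remark}

\section{The lower bound}\label{sec:lower}

ETH asserts that there is $\delta>0$ such that satisfiability of formulas in conjunctive normal form with at most three literals per clause and $\nu$ variables cannot be decided in time $O(2^{\delta\nu})$. In \emph{Planar 3-SAT} the input is such a formula whose incidence graph, the bipartite graph joining each variable to the clauses in which it occurs, is planar. We use the following fact: assuming ETH, Planar 3-SAT with $\nu$ variables and clauses in total cannot be solved in time $2^{o(\sqrt\nu)}$. It combines the quadratic-size reduction of Lichtenstein~\cite{Lichtenstein} with the sparsification lemma~\cite{IPZ}; see~\cite[Section~14.2]{Cygan}.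

We reduce Planar 3-SAT to counting $k$-matchings with $k=O(\nu)$. A matching is a $0/1$ assignment to the edges with at most one $1$ at each vertex. To simulate a variable we need a planar gadget that forces several edges to be equal. We obtain it by cancellation in a signed count, and recover the signed count from ordinary counts by interpolation.

\subsection{A signed count and its gadgets}

Let $G_0$ be a graph with disjoint vertex sets $V_=$ (\emph{forced} vertices) and $V_-$ (\emph{signed} vertices); the remaining vertices are \emph{neutral}. Define
\[
Z(G_0)=\sum_{M}(-1)^{\#\{v\in V_-:\ v\text{ not covered by }M\}},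
\]
where $M$ runs over the matchings of $G_0$ that cover all forced vertices. A \emph{gadget} is such a graph with some \emph{legs}, edges with only one end in the gadget. Its \emph{signature} maps each $0/1$ assignment to the legs to the signed count, defined as for $Z$, of the sets of inner edges that form together with the legs of value $1$ a matching covering the forced vertices. \emph{Joining} two legs means merging them into one edge. The constraints and signs are attached to single vertices, so the signature of a graph built by joining gadgets is the sum, over the values of the joined legs, of the product of the signatures. A signature on three legs that depends only on the number of legs of value $1$ is written $[z_0,z_1,z_2,z_3]$.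

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,
  neu/.style={circle,draw,fill=white,inner sep=1.8pt},
  frc/.style={circle,draw,fill=black,inner sep=1.8pt},
  sgn/.style={rectangle,draw,fill=white,inner sep=2.4pt}]
\draw (0,0.9)--(0,-0.9)--(1.4,0)--(0,0.9) (0.5,0)--(0,0.9) (0.5,0)--(0,-0.9) (0.5,0)--(1.4,0);
\draw (2.8,0)--(4.2,0.9)--(4.2,-0.9)--(2.8,0) (3.7,0)--(2.8,0) (3.7,0)--(4.2,0.9) (3.7,0)--(4.2,-0.9);
\draw (1.4,0)--(2.8,0) (4.2,0.9)--(4.9,0.9) (4.2,-0.9)--(4.9,-0.9);
\draw[dashed] (0,0.9)--(-0.9,0.9) (0,-0.9)--(-0.9,-0.9) (4.9,0.9)--(5.8,0.9) (4.9,-0.9)--(5.8,-0.9);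
\foreach \p in {(0,0.9),(0,-0.9),(1.4,0),(2.8,0),(4.2,0.9),(4.2,-0.9)} \node[neu] at \p {};
\foreach \p in {(2.1,0),(4.9,0.9),(4.9,-0.9)} \node[frc] at \p {};
\foreach \p in {(0.5,0),(3.7,0)} \node[sgn] at \p {};
\draw (7.6,-0.5)--(10,-0.5);
\draw[dashed] (7.6,-0.5)--(7.6,0.6) (8.8,-0.5)--(8.8,0.6) (10,-0.5)--(10,0.6);
\node[neu,label=below:$r_1$] at (7.6,-0.5) {};
\node[frc,label=below:$r_2$] at (8.8,-0.5) {};
\node[neu,label=below:$r_3$] at (10,-0.5) {};
\node[above] at (7.6,0.6) {$\neg a$};
\node[above] at (8.8,0.6) {$b$};
\node[above] at (10,0.6) {$\neg c$};
\end{tikzpicture}
\caption{Left: a link, which gives weight $-2$ when its four legs (dashed) are all used or all unused by the matching, and weight $0$ otherwise. Right: the gadget for the clause $a\vee b\vee c$, with the value carried by each leg. Black vertices must be matched, square vertices contribute a factor $-1$ when unmatched, white round vertices are neutral.}\label{fig:gadgets}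
\end{figure}

\medskip
\noindent\emph{Equality.} Take $K_4$ with a signed center and three neutral outer vertices, each with one leg. A leg of value $1$ removes its outer vertex. We split the count according to whether the center is unmatched (sign $-1$) or matched.
\begin{center}
\begin{tabular}{c|c|c|c}
legs of value $1$ & center unmatched & center matched & signature\\ \hline
$0$ & $4$ matchings of a triangle & $3$ partners, then $2$ choices & $-4+6=2$\\
$1$ & $2$ matchings of an edge & $2$ partners & $-2+2=0$\\
$2$ & $1$ & $1$ partner & $-1+1=0$\\
$3$ & $1$ & impossible & $-1$
\end{tabular}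
\end{center}
So the signature is $[2,0,0,-1]$: the three legs are equal, but the two values have different weights. A forced vertex with two legs is a \emph{negator}: exactly one of its legs has value $1$. Attaching a negator to each leg gives the signature $[-1,0,0,2]$. Joining a gadget with signature $[2,0,0,-1]$ and one with signature $[-1,0,0,2]$ by one leg gives a \emph{link} (Figure~\ref{fig:gadgets}), whose four legs are forced to be equal, with weight $2\cdot(-1)=-2$ for the value $0$ and $(-1)\cdot2=-2$ for the value $1$. A chain of $d$ links, each joined to the next by one leg, has $4d-2(d-1)=2d+2$ legs that are forced to be equal, with weight $(-2)^d$ for both values, and it is planar with all legs on the outer face. For a variable with $d\ge1$ occurrences use such a chain, keep $d$ legs, and end each of the other $d+2$ legs in a new neutral vertex of degree one, which allows both values with weight $1$.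

\medskip
\noindent\emph{Clauses.} For a clause $a\vee b\vee c$ take a path $r_1r_2r_3$ with $r_2$ forced and $r_1,r_3$ neutral, and legs that carry $\neg a$ at $r_1$, $b$ at $r_2$ and $\neg c$ at $r_3$. If $b=1$, then $r_2$ is covered by its leg, both path edges are unused, and the signature is $1$. If $b=0$, exactly one path edge is used; $r_1r_2$ is available if and only if the leg at $r_1$ has value $0$, that is $a=1$, and $r_2r_3$ is available if and only if $c=1$; the signature is $a+c$. So the signature is positive if the clause is true and $0$ otherwise. For a clause $a\vee b$ delete $r_3$; the signature is $1$ if $b=1$ and $a$ if $b=0$. For a clause $b$ keep only $r_2$; the signature is $b$.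

\begin{lemma}\label{lem:reduction}
Given an instance of Planar 3-SAT with $\nu$ variables and clauses in total and no empty clause, one can construct in polynomial time a planar graph $G_0$ with $n_0=O(\nu)$ vertices and sets $V_=,V_-$ such that $Z(G_0)\ne0$ if and only if the formula is satisfiable.
\end{lemma}

\begin{proof}
Delete clauses that contain a variable and its negation, repeated literals within a clause, and variables that no longer occur. This preserves planarity and satisfiability, and now the edges of the incidence graph correspond to the occurrences of variables. Fix a plane embedding. Replace each variable by its gadget, assigning the kept legs to the incident edges in cyclic order. Replace each clause by its gadget, naming the literals $a,b,c$ in the cyclic order of the incident edges. Along each edge of the incidence graph join the two legs, directly if the clause leg is to carry the value of the variable and through a negator if it is to carry the negation. The result $G_0$ is planar and simple. The total number $D$ of occurrences is at most $3\nu$, and $G_0$ has $O(1)$ vertices per occurrence. Multiplying signatures, only leg values that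 come from an assignment to the variables survive, and
\[
Z(G_0)=(-2)^D\sum_{\text{assignments}}\ \prod_{\text{clauses}}(\text{signature of the clause gadget}).
\]
Every term is nonnegative, and a term is positive exactly for a satisfying assignment.
\end{proof}

\subsection{Interpolation}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Suppose that $m_k$ can be computed on planar graphs in time $2^{f(k)}n^{O(1)}$ with $f(k)=o(\sqrt k)$. Take an instance of Planar 3-SAT of size $\nu$; if it has an empty clause it is unsatisfiable, and otherwise let $G_0$ be as in Lemma~\ref{lem:reduction}. Let $z_{ij}$ be the number of matchings of $G_0$ that leave exactly $i$ forced and $j$ signed vertices uncovered, so that $Z(G_0)=\sum_j(-1)^jz_{0j}$.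

For $t,t'\in\{0,\dots,n_0\}$ let $G_{t,t'}$ arise from $G_0$ by attaching $t$ new vertices of degree one to each forced vertex and $t'$ to each signed vertex. It is planar with $O(n_0^2)$ vertices. Every edge has an end in $G_0$, so matchings of $G_{t,t'}$ have at most $n_0$ edges; this is what keeps the parameter linear in $\nu$ although the graph has quadratic size. A matching of $G_{t,t'}$ consists of a matching of $G_0$ and, for each uncovered forced or signed vertex, the choice of one new edge or of none. Therefore
\[
\sum_{k=0}^{n_0}m_k(G_{t,t'})=\sum_{i,j}z_{ij}(1+t)^i(1+t')^j .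
\]
The right side is the value at $(1+t,1+t')$ of the polynomial $\sum z_{ij}x^iy^j$, of degree at most $n_0$ in each variable. Its values on the grid $\{1,\dots,n_0+1\}^2$ determine the coefficients: interpolate in $x$ for each fixed $y$, then interpolate each resulting coefficient in $y$. This takes polynomial time and yields $Z(G_0)$.

Since $m_0=1$, we make $O(\nu^3)$ calls with $1\le k\le n_0=O(\nu)$ on graphs with $O(\nu^2)$ vertices. For every $\epsilon>0$ there is a constant $c_\epsilon$ with $f(k)\le\epsilon\sqrt k+c_\epsilon$ for all $k$, so $\max_{k\le n_0}f(k)=o(\sqrt\nu)$. Thus Planar 3-SAT is solved in time $2^{o(\sqrt\nu)}\nu^{O(1)}=2^{o(\sqrt\nu)}$, contradicting ETH.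
\end{proof}

\begin{thebibliography}{99}

\bibitem{Curticapean} Curticapean, 2013.

\bibitem{CurticapeanMarx} Curticapean and Marx, 2014.

\bibitem{CurticapeanXia} Curticapean and Xia, 2015.

\bibitem{Cygan} Cygan et al., \emph{Parameterized Algorithms}.

\bibitem{Djidjev} Djidjev.

\bibitem{Frick} Frick, 2004.

\bibitem{IPZ} Impagliazzo, Paturi, and Zane.

\bibitem{Kasteleyn} Kasteleyn, 1961.

\bibitem{Lichtenstein} Lichtenstein, SIAM J. Comput., 1982.

\bibitem{Slides} \emph{The Square Root Phenomenon in Planar Graphs},\\
\texttt{http://www.cs.bme.hu/\textasciitilde dmarx/papers/dagstuhl2016-planar.pdf}.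

\bibitem{TemperleyFisher} Temperley and Fisher, 1961.

\bibitem{Valiant} Valiant, 1979.

\end{thebibliography}
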